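\title{A dominant operator without Dunford's condition $(C)$}

\begin{abstract}
An operator $A$ on a complex Hilbert space is dominant if for every complex $\lambda$ there is a constant $M_\lambda$ with $(A-\lambda)(A-\lambda)^*\le M_\lambda (A-\lambda)^*(A-\lambda)$. We show that on every infinite-dimensional complex Hilbert space there is an invertible dominant operator, with spectrum the unit circle and with $M_\lambda=121$ on the spectrum, whose local spectral subspaces are not all closed. The example is a direct sum of bilateral weighted shifts; dominance on the circle comes from a discrete Hardy inequality, and the failure of closedness from a two-constants estimate in a thin annulus. We also give conditions under which a dominant operator has Bishop's property $(\beta)$, and show that a $\log\log$ growth condition near the circle is sharp on the power scale.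
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal H$ be a complex Hilbert space, with inner product linear in the first variable, and let $B(\mathcal H)$ be the algebra of bounded linear operators on $\mathcal H$. We write $A-\lambda$ for $A-\lambda I$, $|T|=(T^*T)^{1/2}$, $\mathbb T=\{z\in\mathbb C:|z|=1\}$, and $D(\lambda,R)$, $\overline D(\lambda,R)$ for open and closed disks.

An operator $A\in B(\mathcal H)$ is \emph{hyponormal} if $AA^*\le A^*A$, and \emph{$p$-hyponormal} ($0<p\le1$) if $(AA^*)^p\le(A^*A)^p$. It is \emph{$M$-hyponormal} if there is a real $M>0$ with $|(A-\lambda)^*|^2\le M|A-\lambda|^2$ for all $\lambda\in\mathbb C$, and \emph{dominant} if for each $\lambda\in\mathbb C$ there is $M_\lambda>0$ with $|(A-\lambda)^*|^2\le M_\lambda|A-\lambda|^2$. Since $\langle |T^*|^2x,x\rangle=\|T^*x\|^2$ and $\langle|T|^2x,x\rangle=\|Tx\|^2$, the last two notions are governed by one function: let $m_A(\lambda)\in[0,\infty]$ be the least $L$ such that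
\[
\|(A-\lambda)^*x\|\le L\,\|(A-\lambda)x\|\qquad\text{for all }x\in\mathcal H .
\]
Then $A$ is dominant if and only if $m_A$ is finite everywhere, and $M$-hyponormal if and only if $m_A$ is bounded. A hyponormal operator has $m_A\le1$, because $(A-\lambda)^*(A-\lambda)-(A-\lambda)(A-\lambda)^*=A^*A-AA^*$. If $A-\lambda$ is invertible, then
\begin{equation}\label{eq:resolvent-m}
m_A(\lambda)\le\|A-\lambda\|\,\|(A-\lambda)^{-1}\| ,
\end{equation}
so dominance is a condition at the points of the spectrum $\sigma(A)$ only.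

For $x\in\mathcal H$, the \emph{local resolvent set} $\rho_A(x)$ consists of all $\lambda\in\mathbb C$ that have an open neighborhood $U$ carrying an analytic function $f:U\to\mathcal H$ with $(A-\nu)f(\nu)=x$ for all $\nu\in U$. The \emph{local spectrum} is $\sigma_A(x)=\mathbb C\setminus\rho_A(x)\subset\sigma(A)$, and for closed $F\subset\mathbb C$ the \emph{local spectral subspace} is
\[
\mathcal H_A(F)=\{x\in\mathcal H:\sigma_A(x)\subset F\}.
\]
It is a linear subspace, since $\sigma_A(x+x')\subset\sigma_A(x)\cup\sigma_A(x')$ and $\sigma_A(cx)\subset\sigma_A(x)$. It collects the vectors on which $A$ has its spectrum in $F$. For a diagonal operator $Ae_j=\lambda_je_j$ it is the closed span of the $e_j$ with $\lambda_j\in F$: evaluating $(A-\nu)f(\nu)=x$ at $\nu=\lambda_j\notin F$ gives $x_j=0$, and conversely $\sum_{\lambda_j\in F}x_j(\lambda_j-\nu)^{-1}e_j$ is analytic off $F$. The operator $A$ satisfies \emph{Dunford's condition $(C)$} if $\mathcal H_A(F)$ is closed for every closed $F\subset\mathbb C$. It has \emph{Bishop's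 property $(\beta)$} if, whenever $U\subset\mathbb C$ is open, $f_k:U\to\mathcal H$ are analytic and $(A-\lambda)f_k(\lambda)\to0$ locally uniformly on $U$, also $f_k\to0$ locally uniformly on $U$. Property $(\beta)$ implies condition $(C)$ \cite[Prop.~1.2.19]{LN}.

As recorded in \cite{PF}, hyponormal, $p$-hyponormal and $M$-hyponormal operators have property $(\beta)$ and hence satisfy $(C)$, while dominant operators need not be normaloid (that is, the norm may exceed the spectral radius). It is stated in \cite{PF} that it is not known whether dominant operators satisfy $(C)$. In finite dimensions all subspaces are closed, so the question is this: \emph{if $\mathcal H$ is infinite-dimensional, does every dominant operator on $\mathcal H$ satisfy condition $(C)$?}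

There are reasons to expect a positive answer. A dominant operator has $\ker(A-\lambda)\subset\ker(A-\lambda)^*$. If $f$ is analytic and $(A-\lambda)f(\lambda)=0$ on an open set, then
\[
\lambda\langle f(\lambda),f(\nu)\rangle=\langle f(\lambda),A^*f(\nu)\rangle=\nu\langle f(\lambda),f(\nu)\rangle ,
\]
so $\langle f(\lambda),f(\nu)\rangle=0$ for $\lambda\ne\nu$, and $f=0$ by continuity. Thus local resolvents of a dominant operator are unique, and $(\beta)$ is the stable form of this uniqueness. The stable form holds wherever $m_A$ is locally bounded, and by the Baire category theorem a finite $m_A$ is locally bounded on a dense open set. One might hope that analyticity carries the conclusion across the thin set that remains. It does not.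

\begin{theorem}\label{thm:main}
Let $\mathcal H$ be an infinite-dimensional complex Hilbert space. There is an invertible dominant operator $A\in B(\mathcal H)$ with $\sigma(A)=\mathbb T$ such that:
\begin{itemize}
\item[(i)] $|(A-\lambda)^*|^2\le121\,|A-\lambda|^2$, that is, $m_A(\lambda)\le 11$, for every $\lambda\in\sigma(A)=\mathbb T$;
\item[(ii)] for every closed $F\subset\mathbb C$ such that $F\cap\mathbb T$ has non-empty interior in $\mathbb T$ and $\mathbb T\not\subset F$, the subspace $\mathcal H_A(F)$ is not closed.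
\end{itemize}
In particular, $A$ does not satisfy condition $(C)$.
\end{theorem}

The second theorem says how far the positive argument reaches. Let $E(A)$ be the set of points of $\mathbb C$ that have no neighborhood on which $m_A$ is bounded.

\begin{theorem}\label{thm:positive}
Let $A\in B(\mathcal H)$ be dominant.
\begin{itemize}
\item[(a)] $E(A)$ is closed, nowhere dense, and contained in $\sigma(A)$.
\item[(b)] If $E(A)$ is totally disconnected, then $A$ has $(\beta)$, hence $(C)$. In particular this holds if $\sigma(A)$ is totally disconnected.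
\item[(c)] Suppose $E(A)\subset\mathbb T$ and $m_A(\lambda)\le\Theta(|\log|\lambda||)$ for $0<|\log|\lambda||<y_0$, where $\Theta\ge e$ is decreasing and $\int_0^{y_0}\log\log\Theta(y)\,dy<\infty$. Then $A$ has $(\beta)$, hence $(C)$.
\item[(d)] The dominant operator $A_0$ of Section~\ref{sec:operator}, from which the operator of Theorem~\ref{thm:main} is built, has $E(A_0)=\sigma(A_0)=\mathbb T$ and $m_{A_0}\le11$ on $\mathbb T$. It satisfies
\[
\log\log\bigl(e^e+m_{A_0}(\lambda)\bigr)\le\frac{K}{\bigl||\lambda|-1\bigr|}\qquad\text{for }0<\bigl||\lambda|-1\bigr|<\tfrac12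
\]
with a constant $K$, and it fails $(C)$. So, for dominant operators with $E(A)\subset\mathbb T$ and a bound $\log\log(e^e+m_A(\lambda))\le K\bigl||\lambda|-1\bigr|^{-a}$ near $\mathbb T$, the critical exponent is exactly $a=1$: for $a<1$ part (c) gives $(\beta)$, and for $a=1$ condition $(C)$ can fail. The hypothesis ``totally disconnected'' in (b) cannot be dropped, even when $m_A$ is bounded on $\sigma(A)$.
\end{itemize}
\end{theorem}

We prove (a)--(c) first, in Section~\ref{sec:positive}, because they show what a counterexample has to look like. Sections~\ref{sec:shifts} and~\ref{sec:model} introduce a family of weighted shifts and a limiting member of it that fails $(C)$ for a transparent reason but is not dominant. Sections~\ref{sec:operator} and~\ref{sec:failure} repair this model and prove Theorem~\ref{thm:main}, and Section~\ref{sec:growth} proves (d).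

\section{Where local bounds on $m_A$ give property $(\beta)$}\label{sec:positive}

The orthogonality argument of the introduction survives a small error term. The difficulty is that the error is multiplied by the unknown size of $f$ on a larger disk. That size enters under a square root, and an iteration removes it.

\begin{lemma}\label{lem:local}
Let $f$ be analytic on a neighborhood of $\overline D(\lambda_0,2R)$, and suppose that $m_A(\lambda)\le L<\infty$ and $\|(A-\lambda)f(\lambda)\|\le\alpha$ on this closed disk. Then $\|f\|\le4(1+L)\alpha/R$ on $\overline D(\lambda_0,R)$.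
\end{lemma}

\begin{proof}
Let $s(t)=\max_{\overline D(\lambda_0,t)}\|f\|$, and assume $f\not\equiv0$ on the disk, so that $0<s(R)\le s(2R)<\infty$. Let $R\le t<t+\tau\le2R$ and $\nu\in\overline D(\lambda_0,t)$. For $|\lambda-\nu|=\tau$,
\[
(\lambda-\nu)\langle f(\lambda),f(\nu)\rangle=\langle(\lambda-A)f(\lambda),f(\nu)\rangle+\langle f(\lambda),(A-\nu)^*f(\nu)\rangle .
\]
The first term is at most $\alpha s(t)$ in modulus, and the second is at most $s(t+\tau)L\alpha$, since $m_A(\nu)\le L$. The function $\lambda\mapsto\langle f(\lambda),f(\nu)\rangle$ is analytic and equals $\|f(\nu)\|^2$ at $\lambda=\nu$, so the maximum principle on $\overline D(\nu,\tau)$ gives $\|f(\nu)\|^2\le(1+L)\alpha\,s(t+\tau)/\tau$. Hence $s(t)^2\le(1+L)\alpha\tau^{-1}s(t+\tau)$. With $t_0=R$ and $t_j=t_{j-1}+2^{-j}R<2R$, iteration gives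
\[
s(R)\le\prod_{j=1}^J\Bigl(\frac{(1+L)\alpha\,2^j}{R}\Bigr)^{2^{-j}}s(t_J)^{2^{-J}} .
\]
Let $J\to\infty$. Since $\sum_{j\ge1}2^{-j}=1$, $\sum_{j\ge1}j2^{-j}=2$ and $s(t_J)^{2^{-J}}\to1$, the right side tends to $4(1+L)\alpha/R$.
\end{proof}

Let $U$ and $f_k$ be as in the definition of $(\beta)$. A point of $U\setminus E(A)$ is the center of a closed disk in $U$ on which $m_A$ is bounded, so Lemma~\ref{lem:local} shows:
\begin{equation}\label{eq:offE}
f_k\to0\ \text{ locally uniformly on }U\setminus E(A).
\end{equation}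
For an $M$-hyponormal operator $E(A)$ is empty and \eqref{eq:offE} is $(\beta)$. In general it remains to cross $E(A)$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
The complement of $E(A)$ is open by definition. The right side of \eqref{eq:resolvent-m} is continuous on the resolvent set, so $E(A)\subset\sigma(A)$. For each integer $L\ge1$ the set $\{m_A\le L\}$ is closed, being the intersection over $x$ of the closed sets $\{\lambda:\|(A-\lambda)^*x\|\le L\|(A-\lambda)x\|\}$, and these sets cover $\mathbb C$ because $A$ is dominant. By the Baire category theorem, every open disk contains an open disk inside some $\{m_A\le L\}$, and the smaller disk does not meet $E(A)$.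
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
We surround a point of $E=E(A)$ by a boundary that avoids $E$. Let $\lambda_0\in E\cap U$ and $\overline D(\lambda_0,R)\subset U$. By (a), $E$ is compact. In a compact, totally disconnected metric space the clopen sets form a base of the topology, so there is a relatively clopen $E_0\subset E$ with $\lambda_0\in E_0\subset D(\lambda_0,R)$. Both $E_0$ and $E\setminus E_0$ are compact. Choose $t>0$ smaller than the distances from $E_0$ to $E\setminus E_0$ and to $\mathbb C\setminus D(\lambda_0,R)$, and let $V=\{\lambda:\operatorname{dist}(\lambda,E_0)<t\}$. Then $\overline V\subset D(\lambda_0,R)$, and every point of $\partial V$ is at distance exactly $t$ from $E_0$, so $\partial V$ is a compact subset of $U\setminus E$. By \eqref{eq:offE}, $f_k\to0$ uniformly on $\partial V$. The maximum principle, applied to $\langle f_k,\varphi\rangle$ with $\|\varphi\|=1$, gives $\sup_V\|f_k\|\le\max_{\partial V}\|f_k\|\to0$. With \eqref{eq:offE} this is $(\beta)$. A subset of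 a totally disconnected set is totally disconnected, so the last statement follows from (a).
\end{proof}

If $E(A)$ contains an arc, every boundary around an inner point of the arc meets it, and the maximum principle has to be replaced by a theorem that lets a bound cross a line. This is Levinson's $\log\log$ theorem (\cite{Lev}, \cite{Dom}, \cite[VII.D.7]{Koo}): \emph{let $\Pi$ be the open rectangle $|\operatorname{Re}\xi-x_0|<a$, $|\operatorname{Im}\xi|<a$, and let $\Theta_1\ge e$ be decreasing on $(0,a)$ with $\int_0^a\log\log\Theta_1(y)\,dy<\infty$. For each compact subset of $\Pi$ there is a constant $C'$, depending only on the compact set, $\Pi$ and $\Theta_1$, such that every analytic $G$ on $\Pi$ with $|G(\xi)|\le\Theta_1(|\operatorname{Im}\xi|)$ for $\operatorname{Im}\xi\neq0$ satisfies $|G|\le C'$ on that compact set.}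

\begin{proof}[Proof of Theorem~\ref{thm:positive}(c)]
By \eqref{eq:offE} it suffices to treat a point $\lambda_0=e^{ix_0}\in\mathbb T\cap U$. Choose $a<\min(\frac12,\frac{y_0}2)$ so small that the closed $a$-neighborhood $Y$ of $\{e^{i\xi}:\xi\in\overline\Pi\}$ is a compact subset of $U$, with $\Pi$ as above. Put $\alpha_k=\frac1k+\max_{Y}\|(A-\lambda)f_k(\lambda)\|$, so that $0<\alpha_k\to0$.

Let $\lambda=e^{i\xi}$ with $\xi\in\Pi$ and $y=|\operatorname{Im}\xi|=|\log|\lambda||>0$. The disk $\overline D(\lambda,y/8)$ lies in $Y$. Its points $\nu$ have $|\nu|\ge e^{-1/2}-\frac1{16}>\frac12$, so $\bigl|\log|\nu|-\log|\lambda|\bigr|\le2\cdot\frac y8=\frac y4$ and $\frac y2<|\log|\nu||\le\frac54y<y_0$. Hence $m_A\le\Theta(y/2)$ on this disk. Lemma~\ref{lem:local} with $R=y/16$, and $1+\Theta\le2\Theta$, give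
\[
\|f_k(e^{i\xi})\|\le\alpha_k\,\Theta_1(y),\qquad\Theta_1(y)=\frac{128\,\Theta(y/2)}{y}.
\]
The function $\Theta_1$ is decreasing and $\Theta_1\ge e$. From $\log(u+v)\le\log2+\log^+u+\log^+v$ for $u,v>0$ we get
\[
\log\log\Theta_1(y)\le\log2+\log\log(128/y)+\log\log\Theta(y/2),
\]
and the right side is integrable on $(0,a)$. Levinson's theorem, applied to $G(\xi)=\alpha_k^{-1}\langle f_k(e^{i\xi}),\varphi\rangle$ with $\|\varphi\|=1$, gives $\|f_k(e^{i\xi})\|\le C'\alpha_k$ on the closed rectangle of half the size, with $C'$ independent of $k$ and $\varphi$. The image of that rectangle is a neighborhood of $\lambda_0$.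
\end{proof}

Dominance itself was used only for the nowhere density in (a); parts (b) and (c) use the local bounds on $m_A$ off $E(A)$. They tell us where to look. A dominant operator without $(C)$ must have an exceptional set $E(A)$ with a component that is not a point. If $E(A)\subset\mathbb T$, then $m_A$ must be finite on $\mathbb T$ and yet, near $\mathbb T$, exceed every majorant allowed in (c), for instance $\exp\exp(y^{-1/2})$.

\section{Weighted shifts and a Hardy inequality}\label{sec:shifts}

Weighted shifts are rotation invariant, so for them the condition $m(\lambda)<\infty$ on the whole circle reduces to one inequality at $\lambda=1$. Let $d=(d_j)_{j\in\mathbb Z}$ be a positive sequence whose ratios $w_j=d_{j+1}/d_j$ satisfy $1\le w_j\le e^{1/10}$. Let $\ell^2(d)$ be the Hilbert space of sequences $a=(a_j)_{j\in\mathbb Z}$ with $\|a\|^2=\sum_jd_j^2|a_j|^2<\infty$, and let $T$ be the shift $(Ta)_j=a_{j-1}$. The unitary $a\mapsto(d_ja_j)$ onto $\ell^2(\mathbb Z)$ turns $T$ into the bilateral weighted shift $e_j\mapsto w_je_{j+1}$.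 We use the following facts.
\begin{itemize}
\item[(S1)] $\|T^la\|^2=\sum_jd_{j+l}^2|a_j|^2$ for $l\in\mathbb Z$. So $\|T^l\|=\sup_jd_{j+l}/d_j$, $\|T^{-1}\|\le1$, and $(T^*Ta)_j=w_j^2a_j$. From $T^*=(T^*T)T^{-1}$ we get $(T^*a)_j=w_j^2a_{j+1}$ and $(TT^*a)_j=w_{j-1}^2a_j$; thus $T$ is hyponormal exactly when $(w_j)$ is nondecreasing.
\item[(S2)] For $\zeta\in\mathbb T$ the unitary $(V_\zeta a)_j=\zeta^ja_j$ satisfies $V_\zeta^{-1}TV_\zeta=\bar\zeta T$. So $T-\zeta\lambda=\zeta V_\zeta^{-1}(T-\lambda)V_\zeta$ and $m_T(\zeta\lambda)=m_T(\lambda)$.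
\item[(S3)] $Ta=\lambda a$ with $\lambda\neq0$ means $a_j=a_0\lambda^{-j}$, so $\lambda$ is an eigenvalue if and only if $\sum_jd_j^2|\lambda|^{-2j}<\infty$. As $d$ is nondecreasing, $T-\lambda$ is injective for $\lambda\in\mathbb T$.
\end{itemize}

A hyponormal shift has $(\beta)$, so the weights of a counterexample must decrease somewhere. The next lemma says how fast they may decrease while $m_T$ stays bounded on $\mathbb T$. Put $v_j=d_j^2$ and $\gamma_j=w_j^2-1\ge0$, so that $\gamma_jv_j=v_{j+1}-v_j$. The identity $T^*-1=-T^*(T-1)+(T^*T-1)$ reduces the problem to bounding $\|(T^*T-1)a\|^2=\sum\gamma_j^2v_j|a_j|^2$ by $\|(T-1)a\|^2=\sum v_j|a_j-a_{j-1}|^2$, which is a weighted Hardy inequality. In the continuous analog, $\gamma=v'/v$ and integration by parts gives $\int\gamma^2v|a|^2=\int(-\gamma')v|a|^2-\int\gamma v\,(|a|^2)'$. The first term on the right can be absorbed on the left if $-\gamma'\le\theta\gamma^2$ with $\theta<1$. For $v=(1+\varepsilon t)^2$ one has $-\gamma'=\frac12\gamma^2$, whatever $\varepsilon$ is.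

\begin{lemma}\label{lem:hardy}
If $\gamma_{j-1}-\gamma_j\le\frac{11}{20}\gamma_{j-1}^2$ for all $j\in\mathbb Z$, then $m_T(\lambda)\le11$ for all $\lambda\in\mathbb T$.
\end{lemma}

\begin{proof}
By (S2) we may take $\lambda=1$. Let $a\in\ell^2(d)$, $b_j=a_j-a_{j-1}$, and
\[
D^2=\|(T-1)a\|^2=\sum_jv_j|b_j|^2,\qquad S=\|(T^*T-1)a\|^2=\sum_j\gamma_j^2v_j|a_j|^2 ,
\]
so that $\|(T-1)^*a\|\le e^{1/10}D+\sqrt S$. Since $\gamma_j\le e^{1/5}-1\le\frac14$ and the series $\sum v_j|a_j|^2=\|a\|^2$ and $\sum v_j|a_{j-1}|^2=\|Ta\|^2$ converge, we may sum by parts: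
\begin{align*}
S&=\sum_j\gamma_j(v_{j+1}-v_j)|a_j|^2=\sum_jv_j\gamma_{j-1}|a_{j-1}|^2-\sum_jv_j\gamma_j|a_j|^2\\
&=\sum_jv_j(\gamma_{j-1}-\gamma_j)|a_{j-1}|^2+\sum_jv_j\gamma_j\bigl(|a_{j-1}|^2-|a_j|^2\bigr).
\end{align*}
By hypothesis and $v_{j+1}\le e^{1/5}v_j$, the first sum in the last line is at most
\[
\tfrac{11}{20}\sum_jv_{j+1}\gamma_j^2|a_j|^2\le\tfrac{11}{20}e^{1/5}S\le\tfrac34S .
\]
In the second, $|a_{j-1}|^2-|a_j|^2=|b_j|^2-2\operatorname{Re}(b_j\bar a_j)$, so by $\gamma_j\le\frac14$ and the Cauchy--Schwarz inequality it is at most $\frac14D^2+2D\sqrt S$. Therefore $S\le D^2+8D\sqrt S$, that is, $(\sqrt S-4D)^2\le17D^2$. So $\sqrt S\le(4+\sqrt{17})D\le9D$ and $\|(T-1)^*a\|\le(e^{1/10}+9)D\le11D$.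
\end{proof}

\begin{remark}\label{rem:flat}
Some hypothesis on the decrease of $\gamma_j$ is needed. Suppose $w_j=1$ for $|j|\ge J$, but not for all $j$. Let $a_j=1$ for $|j|\le J$ and $a_j=\max\{0,1-(|j|-J)/P\}$ for $|j|\ge J$. Then $D^2\le2P\cdot v_J/P^2\to0$ as $P\to\infty$, while $S=\sum_{|j|<J}\gamma_j^2v_j>0$ is fixed and $\|(T-1)^*a\|\ge\sqrt S-\|T\|D$. So $m_T(1)=\infty$: the weights cannot fall back to $1$ at once.
\end{remark}

For $0<\varepsilon\le\frac1{10}$ and $N\in\{1,2,\dots\}\cup\{\infty\}$ define $d=d^{\varepsilon,N}$ by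
\begin{equation}\label{eq:weights}
d_j=1+\varepsilon j\quad(j\ge0),\qquad d_j=e^{\varepsilon j}\quad(-N\le j\le0),\qquad d_j=e^{-\varepsilon N}\quad(j\le-N),
\end{equation}
where the last case is absent if $N=\infty$, and let $T_{\varepsilon,N}$ be the shift on $\ell^2(d^{\varepsilon,N})$. Its weights are $w_j=1$ for $j<-N$, $w_j=e^\varepsilon$ for $-N\le j\le-1$, and $w_j=1+s_j$ with $s_j=\varepsilon/(1+\varepsilon j)$ for $j\ge0$. So $1\le w_j\le e^\varepsilon$, $\|T_{\varepsilon,N}\|=e^{\varepsilon}$, and $d_j\le1+|j|$. The weights jump up to $e^\varepsilon$, stay there for $N$ steps, and return to $1$ at the rate suggested by the continuous computation.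

\begin{lemma}\label{lem:family}
For all $\varepsilon$ and $N$ as above, $m_{T_{\varepsilon,N}}\le11$ on $\mathbb T$.
\end{lemma}

\begin{proof}
We check the hypothesis of Lemma~\ref{lem:hardy}. For $j\le-1$ we have $\gamma_{j-1}\le\gamma_j$ and there is nothing to prove. For $j=0$, use $e^t-1-t\le\frac{t^2}2\sum_{i\ge0}(t/3)^i$ with $t=2\varepsilon\le\frac15$:
\[
\gamma_{-1}-\gamma_0=(e^{2\varepsilon}-1-2\varepsilon)-\varepsilon^2\le\tfrac{15}7\varepsilon^2-\varepsilon^2\le\tfrac{11}5\varepsilon^2,\qquad\gamma_{-1}^2\ge4\varepsilon^2 .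
\]
For $j\ge1$ we have $\gamma_j=2s_j+s_j^2$ and $1/s_j-1/s_{j-1}=1$, so $s_{j-1}-s_j=s_{j-1}s_j$. Since $s_j\le s_{j-1}\le\frac1{10}$,
\[
\gamma_{j-1}-\gamma_j=s_{j-1}s_j(2+s_{j-1}+s_j)\le\tfrac{11}5s_{j-1}^2,\qquad\gamma_{j-1}^2\ge4s_{j-1}^2 .\qedhere
\]
\end{proof}

\section{The model $N=\infty$}\label{sec:model}

From now on $F$ is a closed set as in Theorem~\ref{thm:main}(ii). We fix $\mu\in\mathbb T\setminus F$, and $x_1\in\mathbb R$, $0<\eta_0<1$ such that $e^{ix}\in F$ for $|x-x_1|\le2\eta_0$. Let $I=[x_1-\eta_0,x_1+\eta_0]$.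

To show that $\mathcal H_T(F)$ is not closed we need many vectors in it. Identify a function $h\in C^1(\mathbb T)$ with its sequence of Fourier coefficients $\hat h(j)=\frac1{2\pi}\int_0^{2\pi}h(e^{i\theta})e^{-ij\theta}\,d\theta$. With $h'=\frac d{d\theta}h(e^{i\theta})$, Parseval's identity and $d_j\le1+|j|$ give
\begin{equation}\label{eq:C1}
\|h\|^2\le2\sum_j(1+j^2)|\hat h(j)|^2\le2\bigl(\|h\|_\infty+\|h'\|_\infty\bigr)^2 ,
\end{equation}
so $C^1(\mathbb T)\subset\ell^2(d^{\varepsilon,N})$, and $T_{\varepsilon,N}$ acts on $C^1(\mathbb T)$ as multiplication by $z$. Let $C_F^\infty$ be the space of $h\in C^\infty(\mathbb T)$ with support in $F\cap\mathbb T$.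

\begin{lemma}\label{lem:smooth}
For $T=T_{\varepsilon,N}$ we have $C_F^\infty\subset\mathcal H_T(F)$.
\end{lemma}

\begin{proof}
Let $h\in C_F^\infty$. For $\lambda\notin F$ the function $f(\lambda)=h/(z-\lambda)$, extended by $0$ off the support of $h$, lies in $C_F^\infty$, and $(T-\lambda)f(\lambda)=h$. Let $\lambda_0\notin F$ and $\delta=\operatorname{dist}(\lambda_0,F\cap\mathbb T)>0$. For $|\lambda-\lambda_0|<\delta$,
\[
\frac h{z-\lambda}=\sum_{k\ge0}(\lambda-\lambda_0)^k\,h_k,\qquad h_k=\frac h{(z-\lambda_0)^{k+1}},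
\]
and $\|h_k\|_\infty+\|h_k'\|_\infty\le(\|h\|_\infty+\|h'\|_\infty)\delta^{-k-1}+(k+1)\|h\|_\infty\delta^{-k-2}$. So the series converges in $C^1(\mathbb T)$, hence by \eqref{eq:C1} in $\ell^2(d)$, and $f$ is analytic on $\mathbb C\setminus F$.
\end{proof}

How large $C_F^\infty$ is we measure by duality. For sequences $u,p$ write $[u,p]=\sum_ku_k\bar p_k$ and $\|p\|_*^2=\sum_kd_k^{-2}|p_k|^2$. Then $|[u,p]|\le\|u\|\,\|p\|_*$, $|p_k|\le\|p\|_*d_k$, and $\langle u,y\rangle=[u,p]$, $\|y\|=\|p\|_*$ when $p_k=d_k^2y_k$. So a linear functional of norm at most $b$ on a subspace of $\ell^2(d)$ has the form $[\,\cdot\,,p]$ with $\|p\|_*\le b$: extend it to the closure of the subspace and apply the Riesz representation theorem there.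

A sequence $(a_k)$ that annihilates $C_F^\infty$ should be thought of as a series $\sum a_kz^k$ that vanishes on an arc. The coefficients may grow linearly, so the series need not converge on $\mathbb T$, and we average it over short arcs. Fix $\phi\in C^\infty(\mathbb R)$ with $\phi\ge0$, support in $(-1,1)$ and $\int\phi=1$. Let $\Phi(t)=\int\phi(s)e^{-ist}\,ds$ and $\Lambda=\int|\phi'''|$. Three integrations by parts, and $|1-e^{-ist}|\le|t|$ for $|s|\le1$, give
\begin{equation}\label{eq:Phi}
|\Phi(t)|\le\min\{1,\Lambda|t|^{-3}\},\qquad|1-\Phi(t)|\le|t| .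
\end{equation}

\begin{lemma}\label{lem:mollify}
Suppose $|a_k|\le M(1+|k|)$ for all $k\in\mathbb Z$ and $[u,a]=0$ for all $u\in C_F^\infty$. Then $\sum_{k\in\mathbb Z}a_k\Phi(\eta k)e^{ik\theta}=0$ for $0<\eta\le\eta_0$ and $\theta\in I$.
\end{lemma}

\begin{proof}
Let $u(e^{ix})=\frac{2\pi}\eta\phi\bigl(\frac{\theta-x}\eta\bigr)$ for $|x-\theta|\le\pi$. Its support lies in the arc $|x-x_1|\le2\eta_0$, so $u\in C_F^\infty$. The substitution $x=\theta-\eta s$ gives $\hat u(k)=e^{-ik\theta}\int\phi(s)e^{ik\eta s}\,ds=\overline{\Phi(\eta k)e^{ik\theta}}$. The claim is the complex conjugate of $[u,a]=0$.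
\end{proof}

\begin{proposition}\label{prop:model}
Let $T=T_{\varepsilon,\infty}$. Then $m_T\le 11$ on $\mathbb T$, and $\mathcal H_T(F)$ is dense but not closed. However, $m_T(\lambda)=\infty$ for $1<|\lambda|<e^\varepsilon$, so $T$ is not dominant.
\end{proposition}

\begin{proof}
The first claim is Lemma~\ref{lem:family}. For $1<|\lambda|<e^\varepsilon$ the series in (S3) converges at both ends, so $a_j=\lambda^{-j}$ is an eigenvector. If $m_T(\lambda)$ were finite, then $T^*a=\bar\lambda a$, which by (S1) means $w_j^2=|\lambda|^2$ for all $j$; this is false.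

Let $y\in\ell^2(d)$ be orthogonal to $C_F^\infty$ and put $a_k=d_k^2y_k$, so that $|a_k|\le\|y\|d_k$ and $a$ annihilates $C_F^\infty$. For $0<\eta\le\eta_0$ let $\Delta_\eta(z)=\sum_{k\in\mathbb Z}a_k\Phi(\eta k)z^k$. The negative powers converge for $|z|>e^{-\varepsilon}$ because $|a_{-l}|\le\|y\|e^{-\varepsilon l}$, and the nonnegative powers converge uniformly on $|z|\le1$ by \eqref{eq:Phi}. So $\Delta_\eta$ is analytic in the annulus $e^{-\varepsilon}<|z|<1$ and continuous up to $\mathbb T$, and by Lemma~\ref{lem:mollify} it vanishes on an arc of $\mathbb T$. By the Schwarz reflection principle it continues analytically across the arc, so $\Delta_\eta\equiv0$ and $a_k\Phi(\eta k)=0$ for all $k$. Letting $\eta\to0$ gives $a_k=0$. Thus $C_F^\infty$ is dense, and so is $\mathcal H_T(F)$ by Lemma~\ref{lem:smooth}.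

If $\mathcal H_T(F)$ were closed, it would be the whole space. Then $\mu\in\rho_T(x)$ for every $x$, so $T-\mu$ would be onto; it is injective by (S3), so it would be invertible. But $\mu$ is a limit of eigenvalues and $\sigma(T)$ is closed.
\end{proof}

The exponential weight on the left plays two roles. It makes annihilating sequences analytic in an annulus, and this makes $C_F^\infty$ dense. It also creates the eigenvalues that destroy dominance. Cutting the exponential off after $N$ steps removes the eigenvalues and keeps the analyticity up to an error $e^{-\varepsilon N}$.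

\section{The operator $A_0$ and its dominance}\label{sec:operator}

\begin{lemma}\label{lem:resolvent}
Let $T=T_{\varepsilon,N}$ with $N<\infty$. Then $\sigma(T)\subset\mathbb T$. For $|\lambda|<1$ we have $\|(T-\lambda)^{-1}\|\le(1-|\lambda|)^{-1}$. For $|\lambda|>1$ and $y=\log|\lambda|$,
\[
\|(T-\lambda)^{-1}\|\le\frac{e^{\varepsilon N}}{(1-e^{-y})^2},\qquad\text{and}\qquad\|(T-\lambda)^{-1}\|\le\frac1{1-e^{-y/2}}\quad\text{if }\varepsilon<\frac y2 .
\]
\end{lemma}

\begin{proof}
For $|\lambda|<1$ write $T-\lambda=T(1-\lambda T^{-1})$ and use $\|T^{-1}\|\le1$. For $|\lambda|>1$ we estimate $\|T^l\|$, the supremum of the products of $l$ consecutive weights. Such a product is at most $e^{\varepsilon l}$. It is also at most $e^{\varepsilon N}(1+l)$: weights with index below $-N$ equal $1$, at most $N$ weights equal to $e^\varepsilon$ have index in $[-N,-1]$, and $l'\le l$ weights with indices $i,\dots,i+l'-1\ge0$ have product $\frac{1+\varepsilon(i+l')}{1+\varepsilon i}\le1+\varepsilon l'$. So $-\sum_{l\ge0}\lambda^{-l-1}T^l$ converges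 to $(T-\lambda)^{-1}$, with norm at most $e^{\varepsilon N}\sum_l(1+l)e^{-yl}$, and at most $\sum_le^{-yl/2}$ if $\varepsilon<y/2$.
\end{proof}

A single truncated shift is therefore dominant, but it is no counterexample: by \eqref{eq:resolvent-m} and Lemma~\ref{lem:resolvent} its function $m$ is $O(|\log|\lambda||^{-2})$ near $\mathbb T$, and Theorem~\ref{thm:positive}(c) gives $(\beta)$. We take a direct sum of truncated shifts. The parameters $\varepsilon$ tend to $0$, so that a given $\lambda\notin\mathbb T$ lies in only finitely many of the annuli $1\le|\lambda|\le e^{2\varepsilon}$ where the good resolvent bound is unavailable. A thin annulus transmits smallness from an arc to the point $\mu$ very weakly, with a factor of order $e^{-14/\varepsilon}$, and $N$ has to be large enough to compensate. For integers $n\ge10$ put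
\[
\varepsilon_n=\frac1n,\qquad N_n=\lceil e^{15n}\rceil,\qquad T_n=T_{\varepsilon_n,N_n},\qquad A_0=\bigoplus_{n\ge10}T_n\quad\text{on}\quad\mathcal H_0=\bigoplus_{n\ge10}\ell^2(d^{\varepsilon_n,N_n}).
\]
Then $\mathcal H_0$ is separable and infinite-dimensional, $\|A_0\|=e^{1/10}$, and $A_0$ is invertible with $\|A_0^{-1}\|\le1$. We write $\|\cdot\|_n$ for the norm of the $n$-th summand.

\begin{proposition}\label{prop:dominant}
$A_0$ is dominant, $\sigma(A_0)=\mathbb T$, and $m_{A_0}\le11$ on $\mathbb T$.
\end{proposition}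

\begin{proof}
Let $\lambda\notin\mathbb T$. By Lemma~\ref{lem:resolvent}, $\sup_n\|(T_n-\lambda)^{-1}\|<\infty$: for $|\lambda|<1$ the bound does not depend on $n$, and for $|\lambda|>1$ the second bound covers all $n>2/y$ while the first covers the finitely many others. So $A_0-\lambda$ is invertible, and $m_{A_0}(\lambda)<\infty$ by \eqref{eq:resolvent-m}. Thus $\sigma(A_0)\subset\mathbb T$. By (S2), $A_0$ is unitarily equivalent to $\bar\zeta A_0$ for all $\zeta\in\mathbb T$, so the non-empty set $\sigma(A_0)$ is rotation invariant and equals $\mathbb T$. For $\lambda\in\mathbb T$, square the inequalities $\|(T_n-\lambda)^*a\|_n\le11\|(T_n-\lambda)a\|_n$ of Lemma~\ref{lem:family} and sum over $n$.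
\end{proof}

The operator $A_0$ has norm $e^{1/10}$ and spectral radius $1$, so it is not normaloid.

\section{Failure of condition $(C)$}\label{sec:failure}

We follow the proof of Proposition~\ref{prop:model}, making each step quantitative and uniform in $n$. The first task is a substitute for the conclusion $\Delta_\eta\equiv0$. For finite $N$ the coefficients $a_k$ with $k<-N$ no longer decay, so we drop them; they are of size $e^{-\varepsilon N}$, and the truncated series is small on the arc instead of zero. We transport this smallness to the point $r\mu$ on the middle circle of the annulus. We use the extended maximum principle: \emph{if $u$ is subharmonic and bounded above on the upper half-plane, and $\limsup_{Z\to t}u(Z)\le0$ for all real $t$ outside a finite set, then $u\le0$.}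

\begin{proposition}\label{prop:approx}
There are $n_0$ and numbers $\tau_n\to0$ with the following property. Let $n\ge n_0$, $\varepsilon=\varepsilon_n$, $N=N_n$, $d=d^{\varepsilon,N}$, $r=e^{-\varepsilon/2}$. If $|a_k|\le Md_k$ for all $k\in\mathbb Z$ and $[u,a]=0$ for all $u\in C_F^\infty$, then
\[
\Bigl|\sum_{k\ge-N}a_k(r\mu)^k\Bigr|\le M\tau_n .
\]
\end{proposition}

\begin{proof}
Choose $n_0\ge10$ with $1/N_n\le\eta_0$ for $n\ge n_0$. We may assume $M=1$. Put $\eta=1/N$ and
\[
\Delta(z)=\sum_{k\ge-N}a_kz^k,\qquad\Delta_\eta(z)=\sum_{k\ge-N}a_k\Phi(\eta k)z^k .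
\]
Both are analytic on $0<|z|<1$, and $\Delta_\eta$ is continuous on $0<|z|\le1$ by \eqref{eq:Phi}.

\emph{Bound on the annulus.} Let $e^{-\varepsilon}\le|z|\le1$. For $1\le l\le N$ we have $|a_{-l}||z|^{-l}\le e^{-\varepsilon l}e^{\varepsilon l}=1$. With \eqref{eq:Phi} and $d_k\le1+k$ for $k\ge0$,
\[
|\Delta_\eta(z)|\le N+\sum_{k=0}^N(1+k)+\Lambda N^3\sum_{k>N}\frac{2k}{k^3}\le N^2+3N^2+2\Lambda N^2=:\Gamma .
\]

\emph{Bound on the arc.} Let $\theta\in I$. By Lemma~\ref{lem:mollify}, $\Delta_\eta(e^{i\theta})=-\sum_{k<-N}a_k\Phi(\eta k)e^{ik\theta}$, and $|a_k|\le e^{-\varepsilon N}$ for $k<-N$. So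
\[
|\Delta_\eta(e^{i\theta})|\le e^{-N/n}\Lambda N^3\sum_{l>N}l^{-3}\le\tfrac12\Lambda Ne^{-N/n}\le\Gamma e^{-N/n}.
\]

\emph{Two-constants estimate.} Let $G(\xi)=\Delta_\eta(e^{i\xi})$ on the strip $0\le\operatorname{Im}\xi\le\varepsilon$. It is continuous, analytic in the open strip, $|G|\le\Gamma$, and $|G|\le\Gamma e^{-N/n}$ on $I$. The map $Z=e^{\pi\xi/\varepsilon}$ takes the open strip conformally onto the upper half-plane, the lower edge onto $(0,\infty)$, the upper edge onto $(-\infty,0)$, and $I$ onto an interval $[t_-,t_+]\subset(0,\infty)$. The harmonic measure of $I$ in the strip is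
\[
\omega(\xi)=\frac1\pi\int_{t_-}^{t_+}\frac{\operatorname{Im}Z}{|Z-t|^2}\,dt,\qquad Z=e^{\pi\xi/\varepsilon} .
\]
As the Poisson integral of an indicator function, it is harmonic, $0\le\omega\le1$, and it tends to $1$ as $Z$ approaches a point of $(t_-,t_+)$ and to $0$ as $Z$ approaches a real point outside $[t_-,t_+]$. If $G\not\equiv0$, the function $\log|G|-\log\Gamma+\frac Nn\omega$, read in the variable $Z$, is subharmonic and bounded above, and its upper limit is at most $0$ at every real point other than $0,t_-,t_+$. By the extended maximum principle $|G|\le\Gamma\exp(-\frac Nn\omega)$ in the open strip, and this is trivial if $G\equiv0$.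

Choose $x_\mu$ with $e^{ix_\mu}=\mu$ and $|x_\mu-x_1|\le\pi$, and let $\xi_\mu=x_\mu+i\varepsilon/2$, so that $e^{i\xi_\mu}=r\mu$. The corresponding point is $Z=iX$ with $X=e^{\pi x_\mu/\varepsilon}$, and the substitution $t=e^{\pi s/\varepsilon}$ gives
\[
\omega(\xi_\mu)=\frac1\varepsilon\int_I\frac{Xt}{X^2+t^2}\,ds=\frac1{2\varepsilon}\int_I\frac{ds}{\cosh\bigl(\pi(x_\mu-s)/\varepsilon\bigr)} .
\]
For $s\in I$ we have $|x_\mu-s|\le\pi+1$. Since $\cosh t\le e^{|t|}$, $\pi(\pi+1)<14$ and $I$ has length $2\eta_0$, we get $\omega(\xi_\mu)\ge\eta_0ne^{-14n}$. Here the size of $N$ is used: $N\ge e^{15n}$ gives $\frac Nn\omega(\xi_\mu)\ge\eta_0e^n$. With $N\le2e^{15n}$,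
\[
|\Delta_\eta(r\mu)|\le(16+8\Lambda)\exp\bigl(30n-\eta_0e^n\bigr).
\]

\emph{Removing the average.} By \eqref{eq:Phi}, and since $|a_{-l}|r^{-l}\le e^{-\varepsilon l}e^{\varepsilon l/2}=r^l$ for $1\le l\le N$,
\[
|\Delta(r\mu)-\Delta_\eta(r\mu)|\le\frac1N\sum_{k\ge1}\bigl(k(1+\varepsilon k)+k\bigr)r^k\le\frac3N\sum_{k\ge0}(k+1)(k+2)r^k=\frac6{N(1-r)^3}.
\]
From $(1-e^{-t})^{-1}\le1+1/t$ we get $(1-r)^{-1}\le1+2n\le3n$, so this is at most $162\,n^3e^{-15n}$. Take $\tau_n=(16+8\Lambda)\exp(30n-\eta_0e^n)+162\,n^3e^{-15n}$.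
\end{proof}

\begin{proposition}\label{prop:notclosed}
$\mathcal H_{A_0}(F)$ is not closed.
\end{proposition}

\begin{proof}
Suppose it is closed.

\emph{Step 1: a uniform inequality.} The operator $A_0-\mu$ is injective by (S3). If $x\in\mathcal H_{A_0}(F)$, then $\mu\in\rho_{A_0}(x)$, so there is a unique $y\in\mathcal H_0$ with $(A_0-\mu)y=x$. The linear map $x\mapsto y$ is defined on a Banach space, and its graph is closed: if $x_k\to x$ and $y_k\to y$, then $(A_0-\mu)y=x$. So it is bounded, with norm $C$, say. By Lemma~\ref{lem:smooth}, an element of $C_F^\infty$ placed in the $n$-th summand lies in $\mathcal H_{A_0}(F)$, since its local resolvent for $T_n$, placed in the same summand, is one for $A_0$. For $u\in C_F^\infty$ the function $u/(z-\mu)$ lies in $C_F^\infty$, because $\mu\notin F$, and it is the solution $y$. Hence, with $C$ independent of $n$,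
\begin{equation}\label{eq:uniform}
\Bigl\|\frac u{z-\mu}\Bigr\|_n\le C\,\|u\|_n\qquad(n\ge10,\ u\in C_F^\infty).
\end{equation}

\emph{Step 2: the dual problem.} Fix $n\ge n_0$ and let $\varepsilon,N,d,r$ be as in Proposition~\ref{prop:approx}. In the model, \eqref{eq:uniform} would pass to the whole space by density. Here we dualize instead. For any sequence $p$ of at most linear growth and $g\in C^\infty(\mathbb T)$, the formula $\widehat{(z-\mu)g}(k)=\hat g(k-1)-\mu\hat g(k)$ gives
\begin{equation}\label{eq:adjoint}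
[(z-\mu)g,p]=\sum_k\hat g(k)\,\overline{(p_{k+1}-\bar\mu p_k)} .
\end{equation}
So the dual problem is the recurrence $p_{k+1}-\bar\mu p_k=q_k$. Inequality \eqref{eq:uniform} produces a small $p$ that solves it when tested against $C_F^\infty$. The recurrence also has an exact solution $c$, which is large at $r\mu$ if $q$ is well chosen. The difference $p-c$ annihilates $C_F^\infty$, so it is small at $r\mu$, and these three facts are incompatible.

Let $\kappa^2=\sum_{k\ge0}d_k^2r^{2k}$. By the Cauchy--Schwarz inequality $|\sum_{k\ge0}p_k(r\mu)^k|\le\kappa\|p\|_*$ for every $p$, and we take for $q$ the sequence that gives equality: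
\[
q_k=d_k^2r^k\bar\mu^k\quad(k\ge0),\qquad q_k=0\quad(k<0),\qquad\|q\|_*=\kappa,\qquad\sum_{k\ge0}q_k(r\mu)^k=\kappa^2 .
\]
Let $Q=\sum_k|q_k|=\sum_{k\ge0}(1+\varepsilon k)^2e^{-\varepsilon k/2}$. Then
\begin{equation}\label{eq:sizes}
n\le\kappa^2\le Q\le50\,n .
\end{equation}
Indeed, $\kappa^2\ge\sum_{k\ge0}e^{-\varepsilon k}=(1-e^{-\varepsilon})^{-1}\ge n$; next, $r^{2k}\le r^k$; finally $(1+t)^2e^{-t/4}\le64e^{-7/4}<12$ for $t\ge0$, so $Q\le12\sum_{k\ge0}e^{-\varepsilon k/4}\le12(1+4n)\le50n$.

\emph{The small solution.} By \eqref{eq:uniform} the functional $u\mapsto[u/(z-\mu),q]$ on $C_F^\infty$ has norm at most $C\kappa$. So there is a sequence $p$ with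
\[
\|p\|_*\le C\kappa,\qquad[u,p]=\Bigl[\frac u{z-\mu},q\Bigr]\quad(u\in C_F^\infty).
\]
By the Cauchy--Schwarz inequality, $\sum_{l\ge1}e^{-\varepsilon l}=(e^\varepsilon-1)^{-1}\le n$ and \eqref{eq:sizes},
\begin{equation}\label{eq:psmall}
\Bigl|\sum_{k\ge-N}p_k(r\mu)^k\Bigr|\le C\kappa\cdot\kappa+C\kappa\Bigl(\sum_{l=1}^Ne^{-2\varepsilon l}e^{\varepsilon l}\Bigr)^{1/2}\le C\kappa^2+C\kappa\sqrt n\le2C\kappa^2 .
\end{equation}

\emph{The exact solution.} Let $c_k=0$ for $k\le0$ and $c_{k+1}=\bar\mu c_k+q_k$ for $k\ge0$. Then $c_{k+1}-\bar\mu c_k=q_k$ for all $k\in\mathbb Z$ and $|c_k|\le Q$. By \eqref{eq:adjoint} with $g=u/(z-\mu)$, we have $[u,c]=[u/(z-\mu),q]$ for $u\in C_F^\infty$. For $|z|<1$, multiplying the recurrence by $z^{k+1}$ and summing gives $(1-\bar\mu z)\sum_kc_kz^k=z\sum_kq_kz^k$. At $z=r\mu$, using $e^t-1\le2t$ for $0\le t\le1$,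
\begin{equation}\label{eq:clarge}
\Bigl|\sum_{k\ge1}c_k(r\mu)^k\Bigr|=\frac{r\kappa^2}{1-r}=\frac{\kappa^2}{e^{\varepsilon/2}-1}\ge n\kappa^2 .
\end{equation}

\emph{Step 3: the contradiction.} The sequence $a=p-c$ satisfies $[u,a]=0$ for all $u\in C_F^\infty$. For $k\le0$, $|a_k|=|p_k|\le C\kappa d_k$. For $k\ge1$, $d_k\ge1$ and $|a_k|\le(C\kappa+Q)d_k$. By \eqref{eq:sizes}, $\kappa\le\kappa^2$ and $Q\le50\kappa^2$, so Proposition~\ref{prop:approx} applies with $M=(C+50)\kappa^2$. Together with \eqref{eq:psmall} and \eqref{eq:clarge} it yields $n\kappa^2\le2C\kappa^2+(C+50)\kappa^2\tau_n$, that is,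
\[
n\le2C+(C+50)\tau_n\qquad(n\ge n_0).
\]
The right side is bounded, which is absurd.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The closed span of a countably infinite orthonormal set in $\mathcal H$ is unitarily equivalent to $\mathcal H_0$. So write $\mathcal H=\mathcal H_0\oplus\mathcal H_1$, possibly with $\mathcal H_1=0$, and let $A=A_0\oplus I$. Then $A$ is invertible and $\sigma(A)=\mathbb T$, as $1\in\mathbb T$. Since $\|(I-\lambda)^*y\|=\|(I-\lambda)y\|$ on $\mathcal H_1$, we have $m_A\le\max\{m_{A_0},1\}$, and Proposition~\ref{prop:dominant} gives dominance and (i). Next, $\sigma_A(x\oplus0)=\sigma_{A_0}(x)$: the first component of a local resolvent for $A$ is one for $A_0$, and if $f$ is one for $A_0$, then $f\oplus0$ is one for $A$. Hence $\mathcal H_A(F)\cap(\mathcal H_0\oplus0)=\mathcal H_{A_0}(F)\oplus0$. If $\mathcal H_A(F)$ were closed, so would be $\mathcal H_{A_0}(F)$, contrary to Proposition~\ref{prop:notclosed}. This proves (ii). A closed half-circle is an admissible $F$, so $A$ fails $(C)$.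
\end{proof}

\begin{remark}
The condition $\mathbb T\not\subset F$ supplies the point $\mu$; without it $\mathcal H_A(F)=\mathcal H$. The arc in $F\cap\mathbb T$ supplies the test functions of Lemma~\ref{lem:mollify}. At the other extreme, if $F\cap\mathbb T=\emptyset$, then $\mathcal H_A(F)=0$: the local resolvents of $x\in\mathcal H_A(F)$ are unique, so they form an entire function that equals $(A-\lambda)^{-1}x$ for large $|\lambda|$, and Liouville's theorem gives $x=0$.
\end{remark}

\section{The growth of $m_{A_0}$ near the circle}\label{sec:growth}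

\begin{proof}[Proof of Theorem~\ref{thm:positive}(d)]
Propositions~\ref{prop:dominant} and~\ref{prop:notclosed} show that $A_0$ is dominant, $\sigma(A_0)=\mathbb T$, $m_{A_0}\le11$ on $\mathbb T$, and $(C)$ fails. By (a), $E(A_0)\subset\mathbb T$. The function $m_{A_0}$ is rotation invariant by (S2), hence so is $E(A_0)$. It is not empty, since otherwise (b) would give $(C)$. So $E(A_0)=\mathbb T$, and the last sentence of (d) follows.

For $|\lambda|<\frac32$ we have $\|A_0-\lambda\|\le e^{1/10}+\frac32<3$, so $m_{A_0}(\lambda)\le3\sup_n\|(T_n-\lambda)^{-1}\|$ by \eqref{eq:resolvent-m}. Let $t=\bigl||\lambda|-1\bigr|\in(0,\frac12)$. If $|\lambda|<1$, Lemma~\ref{lem:resolvent} gives $m_{A_0}(\lambda)\le3/t$, and since $e^e<16<8/t$,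
\[
\log\log\bigl(e^e+m_{A_0}(\lambda)\bigr)\le e^e+3/t\le11/t .
\]
If $|\lambda|>1$, then $y=\log|\lambda|$ satisfies $\frac23t\le y<1$. We use $1-e^{-s}\ge s/2$ for $0\le s\le1$. For $n>2/y$, Lemma~\ref{lem:resolvent} gives $\|(T_n-\lambda)^{-1}\|\le4/y$. For $n\le2/y$ we have $N_n\le2e^{15n}\le2e^{30/y}$, and the lemma gives $\|(T_n-\lambda)^{-1}\|\le4y^{-2}e^{N_n}$. In both cases $m_{A_0}(\lambda)\le12y^{-2}\exp(2e^{30/y})$. This bound exceeds $e^e$, and $\log(24y^{-2})\le24y^{-2}\le e^{30/y}$ by $e^s\ge s^2/2$. Therefore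
\[
\log\log\bigl(e^e+m_{A_0}(\lambda)\bigr)\le\log\bigl(3e^{30/y}\bigr)\le32/y\le48/t ,
\]
and $K=48$ serves on both sides of the circle. This is the case $a=1$.

Finally let $A$ be dominant with $E(A)\subset\mathbb T$ and $\log\log(e^e+m_A(\lambda))\le K\bigl||\lambda|-1\bigr|^{-a}$ near $\mathbb T$, with $a<1$; enlarging $a$, we may assume $a>0$. For $y=|\log|\lambda||\le1$ we have $\bigl||\lambda|-1\bigr|\ge y/2$, because $e^y-1\ge y$ and $1-e^{-y}\ge y/2$. So $m_A(\lambda)\le\Theta(y)$ for small $y>0$, with $\Theta(y)=\exp\exp\bigl(K(2/y)^a\bigr)$. This $\Theta$ is decreasing, $\Theta\ge e$, and $\log\log\Theta(y)=K(2/y)^a$ is integrable near $0$. Part (c) gives $(\beta)$.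
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dom} Y. Domar, Ark. Mat. 3 (1958).

\bibitem{Koo} P. Koosis, \emph{The Logarithmic Integral I}.

\bibitem{LN} Laursen and Neumann, \emph{An Introduction to Local Spectral Theory}.

\bibitem{Lev} N. Levinson, \emph{Gap and Density Theorems}, 1940.

\bibitem{PF} \emph{PF property and property $(\beta)$ for paranormal operators}, \texttt{http://www.ele.puc-rio.br/\~{}carlos/73-rcp14.pdf}.

\end{thebibliography}
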